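\title{The inner mapping radius of a univalent harmonic mapping is less than four}

\begin{abstract}
Let $f=h+\bar g$ be a univalent, sense-preserving harmonic mapping of the unit disk with $h(0)=g(0)=0$ and $h'(0)=1$, and let $\rho(f)$ be the conformal radius of the image domain at the origin. We prove that $\rho(f)<4$ and that the values of $\rho(f)$ fill the interval $(0,4)$. We also prove that $\rho(f)\le\sqrt{9+7|g'(0)|^2}$, and that $\rho(f)\le\sqrt{1+14k+k^2}$ when $|g'/h'|\le k<1$. The proofs apply the maximum principle to the logarithm of the ratio of the conformal radius of the image to $(1-|z|^2)|h'(z)|$; the constants come from the bound $|3a_3-4a_2^2|\le7$ in the class $S$.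
\end{abstract}

\section{The problem and the results}

Let $\mathbb{D}$ be the open unit disk. A complex-valued harmonic function on $\mathbb{D}$ can be written $f=h+\bar g$ with $h$ and $g$ analytic, and its Jacobian is $|h'|^2-|g'|^2$. By Lewy's theorem \cite{lewy}, a univalent (that is, injective) harmonic map has non-vanishing Jacobian. So if $f$ is univalent and sense-preserving, then $|g'|<|h'|$ everywhere: $h'$ has no zeros, the \emph{dilatation} $\omega=g'/h'$ is an analytic map of $\mathbb{D}$ into $\mathbb{D}$, and $f$ is a diffeomorphism onto the simply connected domain $f(\mathbb{D})$. The class $S_H$ consists of all such $f$ with $h(0)=g(0)=0$ and $h'(0)=1$. We write $b_1=g'(0)=\omega(0)$, and $S_H^O$ for the subclass with $b_1=0$.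

For a simply connected domain $\Omega\subsetneq\mathbb{C}$ and $w\in\Omega$, the \emph{conformal radius} is $R_\Omega(w)=|F'(0)|$, where $F$ is a conformal map of $\mathbb{D}$ onto $\Omega$ with $F(0)=w$. Such a map exists by the Riemann mapping theorem and is unique up to a rotation of $\mathbb{D}$. The \emph{inner mapping radius} of $f\in S_H$ is $\rho(f)=R_{f(\mathbb{D})}(0)$.

The number $\rho(f)$ compares a global size with a local one. The differential of $f$ at $0$ maps the unit circle onto an ellipse with semi-axes $1+|b_1|$ and $1-|b_1|$, so the normalization fixes the mean of the semi-axes, while $\rho(f)$ measures the size of the whole image as seen from $0$. If $g=0$, then $f$ is itself the Riemann map and $\rho(f)=1$. If $f(z)=z+b\bar z$ with $0\le b<1$, the image is that ellipse, and $\rho(f)\le4(1-b)$ by Koebe's theorem (recalled in Section~\ref{sec:radius}); thus $\rho$ can be arbitrarily small. How large can it be? It is known that $0<\rho(f)\le2\pi$ on $S_H$, and Open Problem~6 of \cite{problem} asks: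

\begin{quote}
Prove that $\rho(f)\le4$ for every $f\in S_H$, or find $f\in S_H$ with $\rho(f)>4$.
\end{quote}

A degenerate picture suggests the value $4$. Replace the disk by the half-plane $\operatorname{Re}\zeta=x>0$, whose conformal radius at $\zeta$ is $2x$. The map $\zeta+\bar\zeta=2x$ has $h'=1$ and $|\omega|=1$, and stretches by the largest possible factor $2$ in the direction of the positive axis. Among domains with $0$ on the boundary, the slit plane $\mathbb{C}\setminus(-\infty,0]$ has the largest radius at the point $2x$ that Koebe's theorem allows, namely $4\cdot2x$. The ratio of the radii is $8x/2x=4$. The theorems below show that this picture can be approximated within $S_H$ and cannot be beaten.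

\begin{theorem}\label{thm:main}
Let $f=h+\bar g$ be harmonic, univalent and sense-preserving in $\mathbb{D}$ (with no normalization), and let $\Omega=f(\mathbb{D})$. Then $\Omega\ne\mathbb{C}$ and
\[
R_\Omega(f(z))<4\,(1-|z|^2)\,|h'(z)|\qquad(z\in\mathbb{D}).
\]
In particular, $\rho(f)<4$ for every $f\in S_H$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
$\{\rho(f):f\in S_H\}=(0,4)$. Moreover, for each $b\in[0,1)$,
\[
\sup\{\rho(f):f\in S_H,\ b_1=b\}\ge2(1+b).
\]
\end{theorem}

\begin{theorem}\label{thm:refine}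
Let $f\in S_H$.
\begin{enumerate}
\item[(a)] $\rho(f)\le\sqrt{9+7|b_1|^2}$. In particular, $\rho(f)\le3$ for $f\in S_H^O$.
\item[(b)] If $|\omega|\le k<1$ in $\mathbb{D}$, then $\rho(f)\le\sqrt{1+14k+k^2}$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} settles the problem. Theorems~\ref{thm:sharp} and~\ref{thm:refine}(a) give, for $0\le b<1$,
\[
2(1+b)\le\sup\{\rho(f):f\in S_H,\ b_1=b\}\le\sqrt{9+7b^2},
\]
and both bounds tend to $4$ as $b\to1$. We do not determine this supremum for fixed $b<1$; for $S_H^O$ it lies in $[2,3]$.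

\section{The conformal radius and the function $\Phi$}\label{sec:radius}

We use $\partial_z=\frac12(\partial_x-i\partial_y)$ and $\partial_{\bar z}=\frac12(\partial_x+i\partial_y)$, so that $4\partial_z\partial_{\bar z}$ is the Laplacian; subscripts denote these derivatives. At a local maximum of a real smooth function $\Psi$ we have $\Psi_{z\bar z}\le0$. The Schwarz--Pick lemma states that $(1-|z|^2)|\varphi'(z)|\le1-|\varphi(z)|^2$ for every analytic $\varphi:\mathbb{D}\to\mathbb{D}$.

Let $\Omega\subsetneq\mathbb{C}$ be simply connected and let $F$ map $\mathbb{D}$ conformally onto $\Omega$. We need four facts.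
\begin{enumerate}
\item[(R1)] $R_\Omega(F(\zeta))=|F'(\zeta)|(1-|\zeta|^2)$. Indeed, precompose $F$ with $z\mapsto(z+\zeta)/(1+\bar\zeta z)$, whose derivative at $0$ is $1-|\zeta|^2$.
\item[(R2)] If $\Omega'\subset\Omega$, then $R_{\Omega'}\le R_\Omega$ on $\Omega'$. This is the Schwarz lemma for $F^{-1}\circ F_1$, where $F_1$ and $F$ are Riemann maps of $\Omega'$ and $\Omega$ sending $0$ to the same point.
\item[(R3)] If simply connected domains $\Omega_r\ni w$ increase to $\Omega$ as $r\uparrow1$, then $R_{\Omega_r}(w)\to R_\Omega(w)$. Indeed, take $F(0)=w$ and $\lambda<1$. The compact set $F(\lambda\overline{\mathbb{D}})$ lies in $\Omega_r$ for $r$ near $1$, and $F(\lambda\mathbb{D})$ has radius $\lambda R_\Omega(w)$ at $w$, so (R2) gives $\lambda R_\Omega(w)\le R_{\Omega_r}(w)\le R_\Omega(w)$.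
\item[(R4)] (Koebe.) $R_\Omega(w)\le4\operatorname{dist}(w,\partial\Omega)$.
\end{enumerate}
Two domains serve as models. The map $z\mapsto(1+z)/(2(1-z))$ takes $\mathbb{D}$ onto the right half-plane $\mathbb{H}$, with value $\frac12$ and derivative $1$ at $0$; scaling and vertical translation give $R_{\mathbb{H}}(w)=2\operatorname{Re}w$. The Koebe function $z/(1-z)^2=z+2z^2+3z^3+\cdots$ takes $\mathbb{D}$ onto $\mathbb{C}\setminus(-\infty,-\frac14]$; hence a plane slit along a ray has radius $4d$ at the point on the prolongation of the ray at distance $d$ from the tip.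

An inequality at the single point $z=0$ offers nothing to differentiate. We therefore drop the normalization and consider the same ratio at every point. For $f=h+\bar g$ harmonic, univalent and sense-preserving in $\mathbb{D}$ with $\Omega=f(\mathbb{D})\ne\mathbb{C}$, put
\begin{equation}\label{eq:Phi}
\Phi(z)=\log R_\Omega(f(z))-\log|h'(z)|-\log(1-|z|^2).
\end{equation}
Then $e^{\Phi(0)}=\rho(f)$ for $f\in S_H$, Theorem~\ref{thm:main} asserts $e^\Phi<4$, and $\Phi\equiv0$ when $g=0$, by (R1). The logarithm is taken because two of the three terms then have explicit Laplacians: $\log|h'|$ is harmonic since $h'$ is analytic without zeros, and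
\begin{equation}\label{eq:disk}
-\partial_z\partial_{\bar z}\log(1-z\bar z)=\partial_z\frac{z}{1-z\bar z}=\frac1{(1-|z|^2)^2}.
\end{equation}

\section{The method when the image is a half-plane}\label{sec:half}

Suppose $f(\mathbb{D})=\mathbb{H}$ and let $u=\operatorname{Re}f$, so that $R_{\mathbb{H}}(f)=2u$. The function $u=\operatorname{Re}(h+g)$ is harmonic with $u_z=\frac12(h'+g')$, so
\[
\partial_z\partial_{\bar z}\log(2u)=\frac{u_{z\bar z}}{u}-\frac{|u_z|^2}{u^2}=-\frac{|h'|^2\,|1+\omega|^2}{(2u)^2}.
\]
Add \eqref{eq:disk}, multiply by $(1-|z|^2)^2$, and use $e^{-2\Phi}=|h'|^2(1-|z|^2)^2/R_{\mathbb{H}}(f)^2$: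
\begin{equation}\label{eq:half}
(1-|z|^2)^2\,\Phi_{z\bar z}=1-|1+\omega|^2e^{-2\Phi}.
\end{equation}
Where $e^\Phi>|1+\omega|$, the function $\Phi$ is strictly subharmonic. So at a local maximum $e^\Phi\le|1+\omega|<2$. This is the whole mechanism: a large value of $\Phi$ forces a positive Laplacian, which a maximum forbids. The catch is that $\Phi$ need not have a maximum.

\begin{example}\label{ex:half}
Let $\varepsilon>0$, $\zeta=x+iy=(1+z)/(2(1-z))$, and
\[
f=2x+2i\varepsilon xy=h+\bar g,\qquad h=\zeta+\tfrac\varepsilon2\zeta^2,\qquad g=\zeta-\tfrac\varepsilon2\zeta^2 .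
\]
The map $(x,y)\mapsto(2x,2\varepsilon xy)$ is a bijection of $\mathbb{H}$ onto $\mathbb{H}$, and $\omega=(1-\varepsilon\zeta)/(1+\varepsilon\zeta)$ has modulus less than $1$ because $\operatorname{Re}\varepsilon\zeta>0$. By (R1), $(1-|z|^2)|\zeta'(z)|=2x$, so
\[
e^\Phi=\frac{4x}{2x\,|1+\varepsilon\zeta|}=\frac2{|1+\varepsilon\zeta|}=|1+\omega|,
\]
and both sides of \eqref{eq:half} vanish. Here $\sup e^\Phi=2$ is approached only as $\zeta\to0$, at the boundary.
\end{example}

To force a maximum we replace $f$ by $f(rz)$ with $r<1$, which is smooth up to the unit circle, and show that $\Phi$ is then small near the circle. The price is that $f(r\mathbb{D})$ is a domain about which we know only that it is simply connected. So we need a substitute for \eqref{eq:half} valid for every simply connected image (Section~\ref{sec:hessian}) and a boundary estimate (Section~\ref{sec:boundary}).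

\section{Second derivatives of $\log R_\Omega$}\label{sec:hessian}

Since $f$ is not conformal, the Laplacian of $\log R_\Omega\circ f$ involves the full Hessian of $\log R_\Omega$, not only its trace. The trace is the same for all domains; the traceless part is a coefficient functional of the Riemann map. Recall that the class $S$ consists of the univalent analytic functions $F_0(\zeta)=\zeta+a_2\zeta^2+a_3\zeta^3+\cdots$ on $\mathbb{D}$, that $|a_2|\le2$ in $S$, and that by the area theorem $\sum_{n\ge1}n|c_n|^2\le1$ whenever $\zeta+c_0+c_1\zeta^{-1}+\cdots$ is analytic and univalent in $|\zeta|>1$.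

\begin{lemma}\label{lem:hessian}
Let $\Omega\subsetneq\mathbb{C}$ be simply connected and $L=\log R_\Omega$. Then $L$ is smooth on $\Omega$, and
\[
L_{w\bar w}=-R_\Omega^{-2},\qquad|L_{ww}|\le7R_\Omega^{-2}.
\]
\end{lemma}

\begin{proof}
Fix $w_0\in\Omega$, put $R=R_\Omega(w_0)$, and let $F=w_0+RF_0$ be the Riemann map with $F(0)=w_0$ and $F'(0)=R$, so that $F_0\in S$. By (R1),
\[
L(F(\zeta))=\tfrac12\log F'(\zeta)+\tfrac12\overline{\log F'(\zeta)}+\log(1-\zeta\bar\zeta),
\]
and $L$ is smooth because $F^{-1}$ is. As $F$ is analytic, $\partial_\zeta(\psi\circ F)=(\psi_w\circ F)F'$ and $\partial_{\bar\zeta}(\psi\circ F)=(\psi_{\bar w}\circ F)\overline{F'}$ for every smooth $\psi$. Hence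
\begin{equation}\label{eq:Lw}
L_w\circ F=\frac1{F'}\Bigl(\frac12\frac{F''}{F'}-\frac{\bar\zeta}{1-\zeta\bar\zeta}\Bigr).
\end{equation}
Applying $\partial_{\bar\zeta}$ gives $(L_{w\bar w}\circ F)\overline{F'}=-1/\bigl(F'(1-|\zeta|^2)^2\bigr)$, which is the first claim by (R1).

Next apply $\partial_\zeta$ to \eqref{eq:Lw} at $\zeta=0$. We have
\[
\frac{F''}{F'}=\frac{2a_2+6a_3\zeta+\cdots}{1+2a_2\zeta+\cdots}=2a_2+(6a_3-4a_2^2)\zeta+\cdots,\qquad\frac R{F'}=1-2a_2\zeta+\cdots,
\]
while $\bar\zeta/(1-\zeta\bar\zeta)$ and its $\zeta$-derivative $\bar\zeta^2/(1-\zeta\bar\zeta)^2$ vanish at $0$. Therefore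
\[
R^2L_{ww}(w_0)=(3a_3-2a_2^2)-2a_2\cdot a_2=3a_3-4a_2^2 .
\]
The function $1/F_0(1/\zeta)=\zeta-a_2+(a_2^2-a_3)\zeta^{-1}+\cdots$ is analytic and univalent in $|\zeta|>1$, so $|a_3-a_2^2|\le1$ by the area theorem. Thus
\[
|3a_3-4a_2^2|\le3|a_3-a_2^2|+|a_2|^2\le3+4=7.\qedhere
\]
\end{proof}

The constant $7$ is attained: the Koebe function has $3a_3-4a_2^2=9-16=-7$. In real terms, the second derivative of $L$ in the direction $e^{i\theta}$ is $2L_{w\bar w}+2\operatorname{Re}(e^{2i\theta}L_{ww})\ge-16R_\Omega^{-2}$, with equality along the axis of the slit plane $\mathbb{C}\setminus(-\infty,0]$, where $L=\log4u$ and $L_{uu}=-16/(4u)^2$. This $16$ is the square of the constant in Theorem~\ref{thm:main}: when $|\omega|$ is near $1$, the differential of $f$ is nearly of rank one and sees the Hessian of $L$ in a single direction.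

\begin{lemma}\label{lem:ineq}
Let $f=h+\bar g$ be harmonic, univalent and sense-preserving in $\mathbb{D}$ with $\Omega=f(\mathbb{D})\ne\mathbb{C}$. Then $\Phi$ is smooth, and for $z\in\mathbb{D}$, with $t=|\omega(z)|$,
\begin{equation}\label{eq:ineq}
(1-|z|^2)^2\,\Phi_{z\bar z}(z)\ge1-(1+14t+t^2)\,e^{-2\Phi(z)}.
\end{equation}
Consequently, $e^{2\Phi}\le1+14t+t^2<16$ at a local maximum of $\Phi$.
\end{lemma}

\begin{proof}
We have $f_z=h'$, $f_{\bar z}=\overline{g'}$, $(\bar f)_z=g'$ and $(\bar f)_{\bar z}=\overline{h'}$. With the derivatives of $L$ evaluated at $f(z)$, the chain rule gives $\partial_z(L\circ f)=L_wh'+L_{\bar w}g'$. Now harmonicity enters: $h'$ and $g'$ are analytic, so $\partial_{\bar z}$ falls only on $L_w$ and $L_{\bar w}$, and no first derivative of $L$ survives: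
\begin{align*}
\partial_{\bar z}\partial_z(L\circ f)&=\bigl(L_{ww}\overline{g'}+L_{w\bar w}\overline{h'}\bigr)h'+\bigl(L_{w\bar w}\overline{g'}+L_{\bar w\bar w}\overline{h'}\bigr)g'\\
&=L_{w\bar w}\bigl(|h'|^2+|g'|^2\bigr)+2\operatorname{Re}\bigl(L_{ww}h'\overline{g'}\bigr),
\end{align*}
where $L_{\bar w\bar w}=\overline{L_{ww}}$ because $L$ is real. By Lemma~\ref{lem:hessian} and $|g'|=t|h'|$, this is at least $-|h'|^2(1+t^2+14t)/R_\Omega(f)^2$. Add \eqref{eq:disk}, multiply by $(1-|z|^2)^2$, and use $e^{-2\Phi}=|h'|^2(1-|z|^2)^2/R_\Omega(f)^2$ to obtain \eqref{eq:ineq}. At a local maximum the left side is at most $0$, and $t<1$.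
\end{proof}

\section{Behavior at the boundary}\label{sec:boundary}

Lemma~\ref{lem:ineq} does not use that $f$ fills $\Omega$, and it cannot bound $\Phi$ by itself: for $f(z)=z$ and the larger domain $2\mathbb{D}$ in place of $\Omega$, the computation is unchanged but $\Phi\to\infty$ as $|z|\to1$. The boundary estimate is where $\Omega=f(\mathbb{D})$ and univalence are used. Call $f$ \emph{regular} if it is harmonic, univalent and sense-preserving in a disk $|z|<1+\eta$ with $\eta>0$. Then $\Omega=f(\mathbb{D})$ is bounded, so $\Phi$ is defined. Near a smooth boundary a domain resembles a half-plane, where the radius is twice the distance to the boundary; we make this quantitative with exterior disks.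

\begin{lemma}\label{lem:disk}
Let $f$ be regular and $\Omega=f(\mathbb{D})$. There is $c>0$ such that
\[
R_\Omega(w)\le2|w-p|+\frac{|w-p|^2}c\qquad\text{for all }w\in\Omega,\ p\in f(\partial\mathbb{D}).
\]
\end{lemma}

\begin{proof}
We first find $c>0$ such that each $p\in\Gamma=f(\partial\mathbb{D})$ lies on the boundary of an open disk of radius $c$ disjoint from $\Omega$. The map $f$ is a diffeomorphism of $\{|z|<1+\eta\}$ onto an open set $U$. The smooth function $\psi=|f^{-1}|^2-1$ on $U$ is negative on $\Omega$ and zero on $\Gamma$, and $\nabla\psi\ne0$ on $\Gamma$ because $\nabla|z|^2\ne0$ on $\partial\mathbb{D}$. By compactness there are $m,r_0,A>0$ such that $|\nabla\psi|\ge m$ on $\Gamma$, the set $K$ of points within distance $r_0$ of $\Gamma$ lies in $U$, and the Hessian of $\psi$ has norm at most $A$ on $K$. Put $c=\min(r_0/2,\,m/A)$. Let $p\in\Gamma$, $n=\nabla\psi(p)/|\nabla\psi(p)|$, $q=p+cn$, and let $|w-q|<c$. Expanding $|w-p-cn|^2<c^2$ gives $\langle n,w-p\rangle>|w-p|^2/(2c)$. Also $|w-p|<2c\le r_0$, so the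 segment $[p,w]$ lies in $K$, and Taylor's formula yields
\[
\psi(w)\ge m\langle n,w-p\rangle-\frac A2|w-p|^2>\frac12\Bigl(\frac mc-A\Bigr)|w-p|^2\ge0 .
\]
Hence $w\notin\Omega$.

Now let $w\in\Omega$, $p\in\Gamma$, and let $q$ be as above. Since $\Omega$ is open and misses the open disk, $|\xi-q|>c$ for all $\xi\in\Omega$, so $T(\xi)=c/(\xi-q)$ maps $\Omega$ into $\mathbb{D}$. Let $F$ be a Riemann map of $\Omega$ with $F(0)=w$, and $s=|w-q|$. The Schwarz--Pick lemma for $T\circ F$ at $0$ reads $cR_\Omega(w)/s^2\le1-c^2/s^2$, that is, $R_\Omega(w)\le(s^2-c^2)/c$. The claim follows from $s\le c+|w-p|$.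
\end{proof}

\begin{lemma}\label{lem:boundary}
If $f$ is regular, then $\limsup_{|z|\to1}\bigl(e^{\Phi(z)}-1-|\omega(z)|\bigr)\le0$.
\end{lemma}

\begin{proof}
Let $N=|h'|+|g'|$. For $0<|z|<1$ put $z^*=z/|z|$, $N^*(z)=\max_{[z,z^*]}N$ and $\sigma=|f(z)-f(z^*)|$. The derivative of $f$ in a unit direction $e$ is $h'e+\overline{g'e}$, of modulus at most $N$, so $\sigma\le(1-|z|)N^*(z)$. Lemma~\ref{lem:disk} with $w=f(z)$ and $p=f(z^*)$ gives
\[
e^{\Phi(z)}\le\frac{\sigma\,(2+\sigma/c)}{(1-|z|)(1+|z|)\,|h'(z)|}\le\frac{2+\sigma/c}{1+|z|}\cdot\frac{N^*(z)}{|h'(z)|}.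
\]
As $|z|\to1$, uniformly in $\arg z$, the first factor tends to $1$ because $\sigma\to0$, and $N^*(z)-N(z)\to0$ by uniform continuity of $N$ on $\overline{\mathbb{D}}$. Since $|h'|$ is bounded below on $\overline{\mathbb{D}}$ and $N/|h'|=1+|\omega|$, the lemma follows.
\end{proof}

\begin{remark}
Using (R4) in place of Lemma~\ref{lem:disk} gives the weaker boundary bound $2(1+|\omega|)$. That would suffice for Theorem~\ref{thm:main}, since $2(1+|\omega|)<4$ on $\overline{\mathbb{D}}$, and for Theorem~\ref{thm:refine}(a), since $9+7t^2-4(1+t)^2=(1-t)(5-3t)\ge0$ on $[0,1]$. It would not suffice for Theorem~\ref{thm:refine}(b), where the bound for $k=0$ is $1$.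
\end{remark}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:refine}(b)}\label{sec:main}

We use the following elementary principle: if $\Psi$ is continuous on $\mathbb{D}$ and $\sup\Psi>\limsup_{|z|\to1}\Psi$, then $\Psi$ attains its supremum in $\mathbb{D}$, because $\Psi$ stays below a number smaller than $\sup\Psi$ outside a compact disk.

\begin{proposition}\label{prop:regular}
Let $f$ be regular and $k=\max_{\overline{\mathbb{D}}}|\omega|$. Then $k<1$ and $e^\Phi\le\sqrt{1+14k+k^2}<4$ on $\mathbb{D}$.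
\end{proposition}

\begin{proof}
We have $k<1$ by compactness. Let $\kappa=\sqrt{1+14k+k^2}$; then $\kappa\ge1+k$, so $\limsup_{|z|\to1}e^\Phi\le\kappa$ by Lemma~\ref{lem:boundary}. If $\sup e^\Phi>\kappa$, the supremum is attained in $\mathbb{D}$, where Lemma~\ref{lem:ineq} gives $e^\Phi\le\kappa$, a contradiction.
\end{proof}

Now let $f$ be as in Theorem~\ref{thm:main}. For $0<r<1$ the map $f_r(z)=f(rz)$ is regular, with image $\Omega_r=f(r\mathbb{D})$, analytic part of derivative $rh'(rz)$, and dilatation $\omega(rz)$. The domains $\Omega_r$ increase to $\Omega$.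

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:regular} for $f_r$ at the point $z/r$ gives
\begin{equation}\label{eq:r}
R_{\Omega_r}(f(z))<4r\,|h'(z)|\,(1-|z|^2/r^2)\qquad(|z|<r).
\end{equation}
Suppose $\Omega=\mathbb{C}$. Then every closed disk about $f(0)$ lies in $\Omega_r$ for $r$ near $1$, so $R_{\Omega_r}(f(0))\to\infty$ by (R2), whereas \eqref{eq:r} bounds it by $4|h'(0)|$. Hence $\Omega\ne\mathbb{C}$, and letting $r\to1$ in \eqref{eq:r} with (R3) gives $e^\Phi\le4$ on $\mathbb{D}$.

The limit has lost the strict inequality, and Lemma~\ref{lem:ineq} restores it: a point with $e^\Phi=4$ would be a maximum of $\Phi$ in $\mathbb{D}$, where $e^\Phi<4$. So $e^\Phi<4$ on $\mathbb{D}$, and for $f\in S_H$ the point $z=0$ gives $\rho(f)<4$.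
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refine}(b)]
The dilatation of $f_r$ is bounded by $k$ on $\overline{\mathbb{D}}$, so Proposition~\ref{prop:regular} at $z=0$ gives $R_{\Omega_r}(0)\le r\sqrt{1+14k+k^2}$. Let $r\to1$ and use (R3).
\end{proof}

The hypothesis that $f$ preserves sense gave $h'\ne0$ and $t<1$. It cannot be dropped: for $b>1$ the map $z+b\bar z$ is harmonic and univalent with $h'=1$, and its image contains the disk $|w|<b-1$, so the radius at $0$ is at least $b-1$.

\section{Proof of Theorem \ref{thm:refine}(a)}\label{sec:a}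

The argument above ignores $b_1$, because the maximum of $\Phi$ may sit where $|\omega|$ is close to $1$ even if $\omega(0)=0$. To retain the local value of $\omega$ we prove a pointwise bound $e^{2\Phi}\le M(|\omega|^2)$ by applying the maximum principle to $\Phi-\frac12\log M(|\omega|^2)$; the argument $|\omega|^2$, rather than $|\omega|$, keeps the function smooth. The Laplacian of the subtracted term involves $|\omega'|^2$, which the Schwarz--Pick lemma bounds in exactly the scale $(1-|z|^2)^{-2}$ of \eqref{eq:ineq}, with a factor $(1-t^2)^2$. So $M(t^2)$ must exceed $1+14t+t^2$ by a margin that may vanish at $t=1$. We take $M(\tau)=9+7\tau$.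

\begin{proof}[Proof of Theorem~\ref{thm:refine}(a)]
Let $f$ first be regular, let $G(\tau)=\frac12\log M(\tau)$, and let $\Psi=\Phi-G(|\omega|^2)$, a smooth function on $\mathbb{D}$. We claim that $\Psi\le0$.

By Lemma~\ref{lem:boundary}, $\limsup_{|z|\to1}e^\Phi\le2$, and $e^{G}\ge3$, so $\limsup_{|z|\to1}\Psi<0$. Suppose $\sup\Psi>0$. Then the supremum is attained at some $z_0\in\mathbb{D}$. Put $t=|\omega(z_0)|<1$ and $M=M(t^2)$. Since $\omega$ is analytic, $\partial_zG(|\omega|^2)=G'(|\omega|^2)\,\omega'\bar\omega$, and with $G'=7/(2M)$ and $G''=-49/(2M^2)$ we obtain at $z_0$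
\[
\partial_{\bar z}\partial_zG(|\omega|^2)=|\omega'|^2\bigl(G'+t^2G''\bigr)=|\omega'|^2\,\frac{7M-49t^2}{2M^2}=|\omega'|^2\,\frac{63}{2M^2}.
\]
By Schwarz--Pick, $(1-|z_0|^2)|\omega'(z_0)|\le1-t^2$. Also $e^{2\Phi(z_0)}=Me^{2\Psi(z_0)}>M$. Hence $\Psi_{z\bar z}(z_0)\le0$ and \eqref{eq:ineq} give
\[
0\ge(1-|z_0|^2)^2\,\Psi_{z\bar z}(z_0)>1-\frac{1+14t+t^2}M-\frac{63(1-t^2)^2}{2M^2}.
\]
Multiply by $2M^2$, use $M-(1+14t+t^2)=8-14t+6t^2=(1-t)(8-6t)$, and divide by $1-t>0$:
\[
2(8-6t)(9+7t^2)<63(1-t)(1+t)^2 .
\]
The left side is $144-108t+112t^2-84t^3$ and the right side is $63+63t-63t^2-63t^3$, so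
\[
81-171t+175t^2-21t^3<0 .
\]
But $t^3\le t^2$, so the left side is at least $81-171t+154t^2$, which is positive for all real $t$ because its discriminant is $171^2-4\cdot81\cdot154=29241-49896<0$. This contradiction proves $\Psi\le0$.

For $f\in S_H$, apply the claim to $f_r$ at $0$, where the analytic part has derivative $r$ and the dilatation equals $b_1$. This gives $R_{\Omega_r}(0)\le r\sqrt{9+7|b_1|^2}$. Let $r\to1$ and use (R3).
\end{proof}

\begin{remark}
For $M(\tau)=A+(16-A)\tau$ with $0<A<16$, the same computation requires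
\[
2\bigl(A-1-(15-A)t\bigr)M(t^2)\ge A(16-A)(1-t)(1+t)^2\qquad(0\le t<1).
\]
Letting $t\to1$ forces $A\ge8$. For $A=8$ the condition becomes $7(1+t^2)\ge4(1+t)^2$, which fails near $t=1$. So $9$ is the smallest integer that this argument allows.
\end{remark}

\section{Maps onto a slit plane: proof of Theorem \ref{thm:sharp}}\label{sec:sharp}

In Example~\ref{ex:half} the value of $e^\Phi$ at $z=0$, where $\zeta=\frac12$, is $1+\omega(0)=4/(2+\varepsilon)$, which tends only to $2$ as $\varepsilon\to0$. The stretching is right, but the image is a half-plane. The missing factor $2$ comes from adding $\delta\operatorname{Re}\zeta^2$ to the real part: near $\zeta=\frac12$ this changes little when $\delta$ is small, but near the imaginary axis $-\delta y^2$ dominates $2x$ and pushes the image into the left half-plane, leaving only a slit uncovered.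

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $\delta,\varepsilon>0$ and $\zeta=x+iy=(1+z)/(2(1-z))$, so that $\zeta(0)=\frac12$ and $\zeta'(0)=1$. Put $P=2\zeta+\delta\zeta^2$, $Q=\varepsilon\zeta^2$, and
\[
f_0=\operatorname{Re}P+i\operatorname{Im}Q=h_0+\overline{g_0},\qquad h_0=\tfrac12(P+Q),\qquad g_0=\tfrac12(P-Q).
\]
Thus $f_0=u+iv$ with $u=2x+\delta(x^2-y^2)$ and $v=2\varepsilon xy$.

\emph{The map preserves sense.} The quotient $P'/Q'=(2+2\delta\zeta)/(2\varepsilon\zeta)=\varepsilon^{-1}(\zeta^{-1}+\delta)$ has positive real part, so $|P'/Q'-1|<|P'/Q'+1|$, that is, $|g_0'|<|h_0'|$.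

\emph{The map is univalent with image $\mathbb{C}\setminus(-\infty,0]$.} The half-plane $x>0$ is the disjoint union of the level sets of $v$, each parametrized by $x\in(0,\infty)$ through $y=v/(2\varepsilon x)$. On such a level set
\[
u=2x+\delta x^2-\frac{\delta v^2}{4\varepsilon^2x^2}
\]
is strictly increasing in $x$. For $v\ne0$ it runs from $-\infty$ to $\infty$, so the level set maps bijectively onto the horizontal line at height $v$. For $v=0$ it runs from $0$ to $\infty$, so the level set maps bijectively onto the positive axis.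

\emph{Normalization.} At $z=0$ we have $f_0=1+\frac\delta4$, $P'=2+\delta$ and $Q'=\varepsilon$, so $h_0'(0)=\frac12(2+\delta+\varepsilon)$ and $g_0'(0)=\frac12(2+\delta-\varepsilon)$. Since $\alpha=h_0'(0)$ is a positive real number, $f=(f_0-f_0(0))/\alpha$ equals $h+\bar g$ with $h=(h_0-h_0(0))/\alpha$ and $g=(g_0-g_0(0))/\alpha$, and $f\in S_H$. Its image is $\mathbb{C}\setminus(-\infty,-d]$ with $d=(1+\frac\delta4)/\alpha$, whose Riemann map is $4dz/(1-z)^2$. Therefore
\[
\rho(f)=4d=\frac{2(4+\delta)}{2+\delta+\varepsilon}=\frac{4+\delta}{2+\delta}\,(1+b_1),\qquad b_1=\frac{2+\delta-\varepsilon}{2+\delta+\varepsilon},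
\]
where the last form of $\rho(f)$ uses $1+b_1=2(2+\delta)/(2+\delta+\varepsilon)$.

As $\delta,\varepsilon\to0$ we have $\rho(f)\to4$, and as $\varepsilon\to\infty$ with $\delta$ fixed we have $\rho(f)\to0$. Since $\rho(f)$ is a continuous function of $(\delta,\varepsilon)$ on the connected set $(0,\infty)^2$, it takes every value in $(0,4)$. No other value occurs on $S_H$, because $\rho>0$ by definition and $\rho<4$ by Theorem~\ref{thm:main}. Finally, given $b\in[0,1)$, choose $\varepsilon=(2+\delta)(1-b)/(1+b)>0$. Then $b_1=b$, and $\rho(f)\to2(1+b)$ as $\delta\to0$.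
\end{proof}

\begin{thebibliography}{9}

\bibitem{lewy}
H.~Lewy, Bull. Amer. Math. Soc. \textbf{42} (1936).

\bibitem{problem}
Open Problem~6, in: doi:10.1007/978-81-322-2113-5\_2;
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-81-322-2113-5\_2.pdf\allowbreak ?pdf=inline+link}.

\end{thebibliography}
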